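# Nearly Kähler 6-manifolds of cohomogeneity one: only two are inhomogeneous

A nearly Kähler 6-manifold is a special Einstein manifold whose metric cone has holonomy in $G_2$. Suppose such a manifold is complete and simply connected, and has so many symmetries that the generic orbit of its symmetry group is a hypersurface. Which manifolds occur? We begin with the largest symmetry group that this situation allows, where the answer comes out by hand.

## 1. SU(3)-symmetry forces the round sphere

**Definition (nearly Kähler).** Let $M$ be a connected 6-manifold. An SU(3)-structure on $M$ is a pair $(\omega,\Omega)$, a real 2-form and a complex 3-form, pointwise equivalent to the standard Kähler form and holomorphic volume form on $\mathbb C^3$. It determines a metric $g$ and an almost complex structure $J$ with $\omega(\cdot,\cdot)=g(J\cdot,\cdot)$. It is *nearly Kähler* (NK) if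
$$d\omega=3\,\mathrm{Re}\,\Omega,\qquad d\,\mathrm{Im}\,\Omega=-2\omega^2. \tag{1}$$

Equivalently, on the cone $(\mathbb R_{>0}\times M,\ dr^2+r^2g)$ the 3-form $\Psi=r^2dr\wedge\omega+r^3\mathrm{Re}\,\Omega$ is a parallel $G_2$-form. We recall that an NK metric is Einstein with positive scalar curvature, so by Myers' theorem a complete one lives on a compact manifold. The pair $(\omega,\Omega)$ is recovered from $g$ and $\Psi$: we have $r^2\omega=\partial_r\lrcorner\Psi$ and $3\,\mathrm{Re}\,\Omega=d\omega$, and $\mathrm{Im}\,\Omega(u,v,w)=-\mathrm{Re}\,\Omega(Ju,v,w)$ because $\Omega(Ju,v,w)=i\,\Omega(u,v,w)$.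

An *automorphism* is a diffeomorphism preserving $(\omega,\Omega)$. An *isomorphism* $M\to M'$ is a diffeomorphism carrying $(\omega,\Omega)$ to $(\omega',\Omega')$; it is an isometry. We call $M$ homogeneous if its automorphisms act transitively. We use three homogeneous examples: $S^6\subset\mathrm{Im}\,\mathbb O$ with its $G_2$-invariant structure, $S^3\times S^3=SU(2)^3/\Delta SU(2)$, and $\mathbb{CP}^3$ with its $Sp(2)$-invariant structure.

**Definition (cohomogeneity one).** $M$ is of cohomogeneity one if a compact Lie group $G$ acts on it by automorphisms with generic orbits of codimension one.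

For example, write $\mathbb O=\mathbb H\oplus\mathbb H$ with product $(a,b)(c,d)=(ac-\bar db,\ da+b\bar c)$. For unit quaternions $p,q$ the map $(a,b)\mapsto(pa\bar p,\ qb\bar p)$ is an automorphism of $\mathbb O$: indeed $(qd\bar p)(pa\bar p)=q(da)\bar p$, $(qb\bar p)(p\bar c\bar p)=q(b\bar c)\bar p$ and $(p\bar d\bar q)(qb\bar p)=p(\bar db)\bar p$. So $SU(2)^2$ acts on $S^6\subset\mathrm{Im}\,\mathbb H\oplus\mathbb H$. The orbits are the sets $|b|=\mathrm{const}$, so this is a cohomogeneity one action. The generic orbit is $S^2\times S^3$; the two exceptional values $|b|=0,1$ give $S^2$ and $S^3$.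

**Step 1: the shape of the orbit space.** Let $M$ be complete, simply connected, NK, of cohomogeneity one. Then $M$ is compact. The identity component of $G$ has finite index, so it has orbits of the same dimensions; dividing also by the kernel of the action, we may take $G$ compact, connected and effective. The quotient $M/G$ is a compact 1-manifold with boundary. It is not a circle, since $M\to S^1$ would be a bundle with connected fibre and would give a surjection $\pi_1(M)\to\mathbb Z$. So $M/G=[0,T]$. Let $c:\mathbb R\to M$ be a unit speed geodesic normal to the orbits, with $c(0)$ and $c(T)$ on the end orbits; let $H$ be the isotropy group along $c|_{(0,T)}$, and $K_-,K_+\supset H$ the isotropy groups at $c(0),c(T)$. By the standard theory, $K_\pm$ acts transitively on the unit sphere of the normal space (the *slice*) of the end orbit, with isotropy $H$, so $K_\pm/H$ is a sphere. It is not $S^0$. Otherwise the end orbit $Q$ would be a closed hypersurface whose complement near $Q$ is a single copy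 of $(0,\epsilon)\times G/H$, which is connected; so some loop would cross $Q$ exactly once. The mod 2 intersection number with $Q$ would be a nonzero homomorphism $\pi_1(M)\to\mathbb Z_2$, which is impossible. Hence $\dim K_\pm/H\ge1$, and both end orbits are singular.

**Step 2: NK structures as evolving forms on one orbit.** On $M_{reg}=(0,T)\times N$, $N=G/H$, put $\xi=-J\partial_t$, so $J\xi=\partial_t$, and let $\eta$ be the 1-form on $N$ dual to $\xi$. In the standard model,
$$\omega=\eta\wedge dt+\omega_1,\qquad \Omega=(\omega_2+i\omega_3)\wedge(\eta+i\,dt), \tag{2}$$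
where $\xi\lrcorner\omega_i=0$, $\eta\wedge\omega_1^2\ne0$ and $\omega_i\wedge\omega_j=\delta_{ij}\,\omega_1^2$. (On $\mathbb C^2$ take $\omega_1=e_{12}+e_{34}$ and $\omega_2+i\omega_3=(e_1+ie_2)(e_3+ie_4)$; wedge signs are often omitted.) So $\mathrm{Re}\,\Omega=\eta\omega_2-\omega_3dt$, $\mathrm{Im}\,\Omega=\eta\omega_3+\omega_2dt$ and $\omega^2=\omega_1^2+2\eta\omega_1dt$. Let $d$ be the differential on $N$ and $'=\partial_t$. On $M$,
$$d\omega=d\omega_1+(d\eta+\omega_1')\,dt,\quad d\,\mathrm{Im}\,\Omega=d(\eta\omega_3)+\big(d\omega_2-(\eta\omega_3)'\big)dt,\quad d\,\mathrm{Re}\,\Omega=d(\eta\omega_2)-\big((\eta\omega_2)'+d\omega_3\big)dt .$$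
So (1), together with its consequence $d\,\mathrm{Re}\,\Omega=0$, gives
$$d\omega_1=3\eta\wedge\omega_2,\qquad d(\eta\wedge\omega_3)=-2\omega_1^2, \tag{3}$$
$$\omega_1'=-d\eta-3\omega_3,\qquad(\eta\wedge\omega_2)'=-d\omega_3,\qquad(\eta\wedge\omega_3)'=d\omega_2+4\,\eta\wedge\omega_1. \tag{4}$$
All these forms are $G$-invariant. An invariant form on $N=G/H$ is an element of $\Lambda^*\mathfrak g^*$, basic for $H$; its value at $c(t)$ on fundamental fields $A^*$ is its value on the $A\in\mathfrak g$.

**Proposition 1.** Let $M$ be a complete simply connected NK 6-manifold with a cohomogeneity one action of a compact connected $G$ with $\mathfrak g=\mathfrak{su}(3)$ and $\mathfrak h$ the standard $\mathfrak{su}(2)$. Then $M$ is isomorphic to the homogeneous $S^6$.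

*Proof.* *The invariant forms.* $N$ is locally $S^5=SU(3)/SU(2)$, and $\mathfrak g/\mathfrak h=\mathbb R\oplus\mathbb C^2$. Invariant 1-forms are multiples of one form, and invariant 2-forms are the three invariants in $\Lambda^2(\mathbb C^2)^*$. To get their differentials, write the flat structure of $\mathbb C^3$ as $r\,dr\wedge\theta+r^2\sigma_1=\frac12d(r^2\theta)$ and $dz_{123}=r^2(dr+ir\theta)\wedge(\sigma_2+i\sigma_3)$. The first gives $d\theta=2\sigma_1$, and $d(dz_{123})=0$ gives $d(\sigma_2+i\sigma_3)=3i\,\theta\wedge(\sigma_2+i\sigma_3)$. With $\vartheta=-\theta$, $\varpi_i=\sigma_i$,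
$$d\vartheta=-2\varpi_1,\quad d\varpi_1=0,\quad d\varpi_2=3\vartheta\varpi_3,\quad d\varpi_3=-3\vartheta\varpi_2,\quad\varpi_i\varpi_j=\delta_{ij}\varpi_1^2. \tag{5}$$
These relations survive two changes of basis: $(\vartheta,\varpi_1,\varpi_2,\varpi_3)\to(-\vartheta,-\varpi_1,\varpi_2,-\varpi_3)$, and rotation of $(\varpi_2,\varpi_3)$ by a constant angle, since $d(\varpi_2+i\varpi_3)=-3i\vartheta(\varpi_2+i\varpi_3)$.

*The ODE.* Write $\eta=\lambda\vartheta$; by the first change, $\lambda>0$. Write $\omega_1=\sum u_j\varpi_j$, $\omega_3=\sum v_j\varpi_j$. The first equation of (3) gives $\lambda\omega_2=u_2\varpi_3-u_3\varpi_2$, so $(u_2,u_3)\neq0$. From $\omega_2\omega_3=0$, $(v_2,v_3)$ is parallel to $(u_2,u_3)$; by (4), $(u_2,u_3)'=-3(v_2,v_3)$. So the direction of $(u_2,u_3)$ is constant, and by a rotation $u_3=v_3=0$, $u_2>0$. Put $\mu=u_2/\lambda$, so that $\omega_2=\mu\varpi_3$; put $\Lambda=\lambda^2$, $w_j=\lambda v_j$, and let a dot be $d/ds=\lambda\,d/dt$. Since $-d\eta=2\lambda\varpi_1$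 and $d\omega_2=-3\mu\vartheta\varpi_2$, (4) becomes
$$\dot u_1=2\Lambda-3w_1,\quad\dot u_2=-3w_2,\quad\dot w_1=4\Lambda u_1,\quad\dot w_2=(4\Lambda-3)u_2 .$$
Also $d(\eta\omega_3)=-2w_1\varpi_1^2$, so (3) gives $w_1\varpi_1^2=\omega_1^2=\omega_2^2=\mu^2\varpi_1^2$. With $\omega_3^2=\omega_1^2$ (times $\Lambda$) and $\omega_1\omega_3=0$,
$$u_1^2+u_2^2=w_1=\mu^2,\qquad w_1^2+w_2^2=u_2^2=\Lambda w_1,\qquad u_1w_1+u_2w_2=0 .$$

*Solving it.* Let $Y=\dot u_2/u_2$, so $w_2=-\frac13u_2Y$, and $w_1=u_2^2/\Lambda$. The middle relation gives $u_2^2=\Lambda^2(1-\frac{Y^2}9)$, the last gives $u_1=\frac13\Lambda Y$, and then the first says $\Lambda^2=u_2^2/\Lambda$. Hence $u_2^2=\Lambda^3$ and $\Lambda=1-\frac{Y^2}9$. From $\ddot u_2=-(12\Lambda-9)u_2$ we get $\dot Y=9-12\Lambda-Y^2=-3\Lambda$, that is, $dY/dt=-3\lambda$. Writing $Y=3\cos\tau$ with $\lambda=\sin\tau>0$ gives $\tau'=1$. After translating $t$,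
$$Y=3\cos t,\qquad\lambda=\sin t,\qquad u_2=\sin^3t,\qquad\mu=\sin^2t. \tag{6}$$

*The metric.* We have $g=dt^2+\eta^2+g_4$. The conformal class of $g_4$ is determined by the span of the $\omega_i$, which is the span of the $\varpi_i$; its volume form is $\frac12\omega_1^2=\mu^2\cdot\frac12\varpi_1^2$. So $g_4$ is $\mu=\sin^2t$ times the corresponding part of $g_{S^5}$, and $g=dt^2+\sin^2t\,g_{S^5}$, of constant curvature 1 on a dense set. So $M$ is the round $S^6$. Its cone is $\mathbb R^7\setminus0$ with a parallel, hence constant, positive 3-form $\Psi$ inducing the flat metric. Any two positive 3-forms on $\mathbb R^7$ are $GL(7)$-equivalent, and if they induce the same metric the linear map is in $O(7)$. So some element of $O(7)$ carries $\Psi$ to the standard one; it preserves $r$, hence carries $(\omega,\Omega)$ to the standard structure. $\square$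

Two things made this work. Up to translation in $t$ the ODE had a single solution, and it closed up at both ends. What changes when the group is smaller? There are more invariant forms, the ODE has more solutions, and different kinds of end orbits compete.

## 2. The possible groups and the classification theorem

**Theorem A.** Let $M$ be a complete simply connected NK 6-manifold on which a compact Lie group acts by automorphisms with cohomogeneity one. Then $M$ is isomorphic to exactly one of five manifolds: the homogeneous $S^6$, $S^3\times S^3$, $\mathbb{CP}^3$; one inhomogeneous structure on $S^6$; one inhomogeneous structure on $S^3\times S^3$.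

**Theorem B.** Let $M$ be as in Theorem A and let the acting group $G$ be compact, connected and effective. Then $\dim G\in\{5,6,8\}$. If $\dim G=8$, $M$ is the homogeneous $S^6$. If $\dim G=5$, $M$ is the homogeneous $S^3\times S^3$. If $\dim G=6$, then $\mathfrak g=\mathfrak{su}(2)^2$, the singular orbits are $S^2$'s or $S^3$'s, and, according to the pair of singular orbits, there are up to isomorphism:

* $(S^2,S^2)$: exactly one $M$, the homogeneous $\mathbb{CP}^3$;
* $(S^2,S^3)$: exactly two, both on $S^6$, one of them homogeneous;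
* $(S^3,S^3)$: exactly two, both on $S^3\times S^3$, one of them homogeneous.

The paper "New $G2$-Holonomy Cones And Exotic Nearly Kähler Structures On $S^6$ And $S^3\times S^3$" (Foscolo–Haskins) proves the *existence theorem*: there is at least one complete inhomogeneous cohomogeneity one NK structure on $S^6$, and at least one on $S^3\times S^3$. It conjectures that these are the only simply connected inhomogeneous ones. Theorem A proves the following precise form of the conjecture, even with "isomorphism" in place of "isometry":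

1. every complete, simply connected, inhomogeneous, cohomogeneity one NK 6-manifold is diffeomorphic to $S^6$ or to $S^3\times S^3$;
2. up to isometry of the metrics, each of $S^6$ and $S^3\times S^3$ carries exactly one complete inhomogeneous cohomogeneity one NK structure, normalized as in (1).

We use the existence theorem as an input. The other inputs are standard facts on cohomogeneity one actions, the three homogeneous structures with their transitive groups $G_2$, $SU(2)^3$, $Sp(2)$, the theorems of Myers and Myers–Steenrod, analyticity of Einstein metrics (DeTurck–Kazdan), and extension of local isometries between complete simply connected analytic Riemannian manifolds (Kobayashi–Nomizu I, Cor. VI.6.4).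

**Step 1: the isotropy group is small.** The isotropy representation of $H$ on $T_{c(t)}M$ is faithful and fixes $\partial_t,\xi,\omega,\Omega$. So $H\subset SU(2)$, acting on $\{\xi,\partial_t\}^\perp=\mathbb C^2$. Hence $\dim H\in\{0,1,3\}$, $\dim G=5+\dim H\in\{5,6,8\}$, and $\mathfrak g\cong\mathfrak h\oplus\mathbb R\oplus\mathbb C^2$ as an $H$-module.

**Step 2: $\dim G=8$.** Here $H=SU(2)$, and $\mathfrak g$ contains an irreducible real 4-dimensional $\mathfrak h$-module. The compact Lie algebras of dimension 8 are $\mathfrak{su}(3)$, $\mathfrak{su}(2)^2\oplus\mathbb R^2$, $\mathfrak{su}(2)\oplus\mathbb R^5$ and $\mathbb R^8$. In the last three, a subalgebra $\mathfrak{su}(2)$ acts on each simple factor trivially or by the 3-dimensional module, so no 4-dimensional irreducible module occurs. So $\mathfrak g=\mathfrak{su}(3)$. The subalgebra $\mathfrak{so}(3)$ decomposes $\mathfrak{su}(3)$ as $3+5$, so $\mathfrak h$ is the standard $\mathfrak{su}(2)$, and Proposition 1 applies.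

**Step 3: $\dim G=6$ forces $\mathfrak{su}(2)^2$.** Here $\mathfrak h=\mathfrak u(1)$ acts on $\mathbb C^2$ with opposite nonzero weights, so a 4-dimensional subspace of $\mathfrak g$ carries nonzero weights, all of equal modulus. On $\mathbb R^6$ all weights vanish; on $\mathfrak{su}(2)\oplus\mathbb R^3$ only a 2-dimensional subspace has nonzero weights. So $\mathfrak g=\mathfrak{su}(2)^2$, with bases $E_i$, $F_i$, $[E_1,E_2]=E_3$ etc. Up to conjugation $\mathfrak h$ is spanned by $xE_3+yF_3$ with weights $x,y$, so $|x|=|y|$, and up to automorphism $\mathfrak h=\langle E_3+F_3\rangle$. From now on, in this case, $G=SU(2)^2$, acting almost effectively.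

**Step 4: the possible singular isotropy algebras.** Let $\mathfrak k\supsetneq\mathfrak h$; its rank is at most 2. If $\dim\mathfrak k=2$, $\mathfrak k$ is abelian and is the centralizer $\mathfrak t^2=\langle E_3,F_3\rangle$ of $\mathfrak h$. If $\dim\mathfrak k=3$, then $\mathfrak k\cong\mathfrak{su}(2)$ by rank; both projections are nonzero, so $\mathfrak k$ is the graph of an isomorphism $\iota:\mathfrak{su}(2)_E\to\mathfrak{su}(2)_F$ with $\iota(E_3)=F_3$. If $\dim\mathfrak k=4$, then $\mathfrak k=\mathfrak{su}(2)\oplus\mathbb R$; a graph has trivial centralizer, so the simple part is a factor and $\mathfrak k$ is $\langle E_3\rangle\oplus\mathfrak{su}(2)_F$ or $\mathfrak{su}(2)_E\oplus\langle F_3\rangle$. Dimension 5 is impossible by rank. The last possibility is $\mathfrak k=\mathfrak g$.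

*$\mathfrak k=\mathfrak g$ is impossible.* Then $G/H=S^5$, but $\pi_2(G/H)\otimes\mathbb Q\cong\pi_1(H)\otimes\mathbb Q\neq0$.

*$\mathfrak k=\mathfrak t^2$ is impossible.* Say this happens at $c(0)$. Under $\exp(xE_3+yF_3)$ the planes of fundamental vectors of $\langle E_1,E_2\rangle$ and of $\langle F_1,F_2\rangle$, and the 2-dimensional slice, have weights $x$, $y$, $\kappa(x-y)$ up to sign. Here the slice weight is a multiple of $x-y$ because $\mathfrak h$ acts trivially on it, and $\kappa\ne0$ because $K$ acts transitively on the circle. These real irreducible modules are pairwise inequivalent, so $J$, which commutes with $K$, preserves each. So the orbit $Q$ is a closed $J$-invariant 4-manifold, oriented by $J$, on which $\omega^2$ is a volume form. But $\omega^2=-\frac12d\,\mathrm{Im}\,\Omega$ is exact, contradicting Stokes.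

**Step 5: connectedness and Euler number.** The singular orbits now have codimension at least 3, so $\pi_1(G/H)=\pi_1(M_{reg})=\pi_1(M)=1$. As $G$ is simply connected, $H=\Delta U(1)$ is connected; as $K_\pm/H$ is a connected sphere, so are $K_\pm$. We call an end an *$S^3$-end* if $\mathfrak k$ is a graph (the orbit is $SU(2)^2/SU(2)=S^3$), and an *$S^2$-end* if $\dim\mathfrak k=4$ (the orbit is $S^2$). Since $\chi(G/H)=0$, $\chi(M)=\chi(G/K_-)+\chi(G/K_+)$ is $4,2,0$ for the types $(S^2,S^2)$, $(S^2,S^3)$, $(S^3,S^3)$.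

Sections 3–7 treat $\dim G=6$, and Section 8 treats $\dim G=5$.

## 3. The ODE for SU(2)×SU(2)

**Step 1: invariant forms.** Let $e_i,f_i$ be dual to $E_i,F_i$, so $de_1=-e_{23}$ etc. The $\mathfrak h$-basic 1-forms are multiples of $\vartheta=\frac13(e_3-f_3)$. The basic 2-forms come from the $U(1)$-invariants in $\Lambda^2$ of $\langle E_1,E_2\rangle\oplus\langle F_1,F_2\rangle$ (both of weight 1) and are spanned by
$$\varpi_0=\tfrac16(e_{12}+f_{12}),\quad\varpi_1=\tfrac16(e_{12}-f_{12}),\quad\varpi_2=\tfrac16(e_1f_2-e_2f_1),\quad\varpi_3=\tfrac16(e_1f_1+e_2f_2).$$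
We have $d(e_1f_2-e_2f_1)=-e_2e_3f_2+e_1f_3f_1+e_3e_1f_1-e_2f_2f_3=(e_3-f_3)(e_1f_1+e_2f_2)$, and $d(e_1f_1+e_2f_2)=-e_2e_3f_1+e_1f_2f_3-e_3e_1f_2+e_2f_3f_1=-(e_3-f_3)(e_1f_2-e_2f_1)$. So
$$d\vartheta=-2\varpi_1,\ \ d\varpi_0=d\varpi_1=0,\ \ d\varpi_2=3\vartheta\varpi_3,\ \ d\varpi_3=-3\vartheta\varpi_2,\ \ \varpi_i\varpi_j=0\ (i\ne j),\ \ \varpi_1^2=\varpi_2^2=\varpi_3^2=-\varpi_0^2, \tag{7}$$
with $\varpi_1^2=-\frac1{18}e_{12}f_{12}$. These are the relations (5) with one new form $\varpi_0$, whose square has the opposite sign.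

**Step 2: normalizations.** Write $\eta=\lambda\vartheta$. The swap of the factors is an automorphism of $G$ preserving $H$ and maps $(\vartheta,\varpi_0,\varpi_1,\varpi_2,\varpi_3)$ to $(-\vartheta,\varpi_0,-\varpi_1,\varpi_2,-\varpi_3)$; so we may assume $\lambda>0$. Write $\omega_1=\sum_0^3u_j\varpi_j$, $\omega_3=\sum_0^3v_j\varpi_j$. As in Section 1, $\lambda\omega_2=u_2\varpi_3-u_3\varpi_2$; so $(u_2,u_3)\neq0$, $(v_2,v_3)\parallel(u_2,u_3)$ by $\omega_2\omega_3=0$, and $(u_2,u_3)'=-3(v_2,v_3)$; the direction of $(u_2,u_3)$ is constant. Replace $c$ by $n\cdot c$ with $n=\exp(xE_3+yF_3)$, which normalizes $H$. This multiplies $(e_1-ie_2)(f_1+if_2)=6(\varpi_3+i\varpi_2)$ by a phase of angle $\pm(y-x)$ and fixes the other forms. So we may assume $u_3=v_3=0$, $u_2>0$, and $\omega_2=\mu\varpi_3$ with $\mu=u_2/\lambda$.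

**Step 3: the equations.** Put $\Lambda=\lambda^2$, $w_j=\lambda v_j$, $\dot{}=d/ds=\lambda\,d/dt$. As $-d\eta=2\lambda\varpi_1$ and $d\omega_2=-3\mu\vartheta\varpi_2$, (4) reads
$$\dot u_0=-3w_0,\ \ \dot u_1=2\Lambda-3w_1,\ \ \dot u_2=-3w_2,\ \ \dot w_0=4\Lambda u_0,\ \ \dot w_1=4\Lambda u_1,\ \ \dot w_2=(4\Lambda-3)u_2. \tag{8}$$
As $d(\eta\omega_3)=-2w_1\varpi_1^2$, (3) gives $w_1\varpi_1^2=\omega_1^2=\omega_2^2=\mu^2\varpi_1^2$. With $\omega_3^2=\omega_1^2$ multiplied by $\Lambda$, and $\omega_1\omega_3=0$,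
$$-u_0^2+u_1^2+u_2^2=w_1=\mu^2,\quad-w_0^2+w_1^2+w_2^2=u_2^2=\Lambda w_1,\quad-u_0w_0+u_1w_1+u_2w_2=0. \tag{9}$$

**Step 4: two symmetries.** These are changes of description of the same NK manifold.

(i) $(u_0,w_0)\to-(u_0,w_0)$. The rotation by $\pi$ about the first axis in both factors maps $(\vartheta,\varpi_0,\varpi_1,\varpi_2,\varpi_3)$ to $(-\vartheta,-\varpi_0,-\varpi_1,-\varpi_2,\varpi_3)$. Composed with the swap it gives $(\vartheta,-\varpi_0,\varpi_1,-\varpi_2,-\varpi_3)$, and a rotation of $(\varpi_2,\varpi_3)$ by $\pi$ as in Step 2 restores the last two signs. Because of the swap, (i) interchanges the two kinds of 4-dimensional $\mathfrak k$.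

(ii) $t\to T-t$. Since $(\omega_2+i\omega_3)(\eta-i\,dt)=(-\omega_2-i\omega_3)(-\eta+i\,dt)$, this replaces $(\eta,\omega_1,\omega_2,\omega_3)$ by $(-\eta,\omega_1,-\omega_2,-\omega_3)$. Following it by the swap gives $(u_0,u_1,u_2;w_0,w_1,w_2)\to(u_0,-u_1,u_2;-w_0,w_1,-w_2)$, again with $\lambda>0$.

**The first attempt: copy Section 1.** The choice $u_0=w_0=0$ is consistent with (8). Then the computation of Section 1 applies word for word and gives (6). On $\mathfrak g/\mathfrak h$ the metric is $\sin^2t$ times a fixed one, so every fundamental field tends to zero as $t\to0$, and the end orbit would be a point, with $\mathfrak k=\mathfrak g$. This was excluded in Section 2 because $G/H$ is not $S^5$. So the solution that settled the SU(3) case never closes up here, and $u_0$ must be taken seriously.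

**Step 5: reduction to three functions.** The purpose is to eliminate the algebraic relations. Put
$$f=\frac{u_0}{u_2},\qquad g=\dot f,\qquad Y=\frac{\dot u_2}{u_2}.$$
(The letter $g$ is no longer the metric.) From (8), $\ddot u_0=-12\Lambda u_0$ and $\ddot u_2=-(12\Lambda-9)u_2$, so $(u_2^2\dot f)^{\cdot}=u_2\ddot u_0-u_0\ddot u_2$, that is
$$(u_2^2\dot f)^{\cdot}=-9u_2^2f. \tag{10}$$
Also $w_2=-\frac13u_2Y$, $w_0=-\frac13u_2(g+fY)$, $w_1=u_2^2/\Lambda$. With $B=1-f^2$, $\mathcal A=\frac19[(g+fY)^2-Y^2]$, $\mathcal C=BY-fg$, the second, first and third relations of (9) become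
$$u_2^2=\Lambda^2(1+\mathcal A),\qquad u_1^2=u_2^2(\Lambda^{-1}-B),\qquad u_1w_1=\tfrac13u_2^2\,\mathcal C .$$
The last gives $u_1=\frac13\Lambda\mathcal C$. Then the second gives $u_2^2(1-\Lambda B)/\Lambda^3=\mathcal C^2/9$, and the first turns this into $1+\mathcal A=\Lambda[B(1+\mathcal A)+\mathcal C^2/9]$. Now
$$9B\mathcal A+\mathcal C^2=B(g^2+2fgY-BY^2)+B^2Y^2-2BYfg+f^2g^2=g^2 ,$$
so $1+\mathcal A=\Lambda(B+\frac{g^2}9)$. Hence
$$\Lambda=\frac{9-Y^2+(g+fY)^2}{9\,\mathsf d},\qquad\mathsf d:=1-f^2+\frac{g^2}9=\frac{u_2^2}{\Lambda^3}>0, \tag{11}$$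
$$\dot f=g,\qquad\dot g=-2Yg-9f,\qquad\dot Y=9-Y^2-12\Lambda(f,g,Y). \tag{12}$$
Conversely $(f,g,Y)(s)$ determines $\Lambda$, $u_2=(\Lambda^3\mathsf d)^{1/2}$, then $w_1,u_0,w_0,w_2$ and $u_1=\frac13\Lambda\mathcal C$, hence $(\omega,\Omega)$ on $M_{reg}$.

**Lemma 2.** $N:=-\dot Y=12\Lambda-9+Y^2>0$, so $Y$ is strictly decreasing.

*Proof.* If $|Y|\ge3$ this follows from $\Lambda>0$. In general
$$9\,\mathsf d\,N=12[9-Y^2+(g+fY)^2]-9\,\mathsf d\,(9-Y^2)=3(9-Y^2)+\big[3(27+Y^2)f^2+(3+Y^2)g^2+24Yfg\big].$$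
The quadratic form in brackets has determinant $3(27+Y^2)(3+Y^2)-144Y^2=3(Y^2-9)^2\ge0$ and positive diagonal, so it is $\ge0$; for $|Y|<3$ the first term is positive. $\square$

**Step 6: polar form.** Section 4 shows that $u_0\not\equiv0$ near either kind of end. Given $Y$ and $s$, the first two equations of (12) are linear in $(f,g)$, so $(f,g)$ never vanishes. Put $f=\sqrt R\cos\varphi$, $g=-3\sqrt R\sin\varphi$. Substituting in $\dot f=g$, $\dot g=-2Yg-9f$ and solving for $\dot\varphi$, $\dot R$,
$$\dot\varphi=3-Y\sin2\varphi,\qquad\dot R=-4YR\sin^2\varphi,\qquad\dot Y=-N, \tag{13}$$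
$$\Lambda=\frac{9-Y^2+R(Y\cos\varphi-3\sin\varphi)^2}{9(1-R\cos2\varphi)},\qquad\frac{\partial\Lambda}{\partial R}=\frac{(3\cos\varphi-Y\sin\varphi)^2}{9(1-R\cos2\varphi)^2}\ge0, \tag{14}$$
where $\mathsf d=1-R\cos2\varphi>0$. For the derivative, the numerator given by the quotient rule is $(Y\cos\varphi-3\sin\varphi)^2+(9-Y^2)\cos2\varphi=9\cos^2\varphi-6Y\sin\varphi\cos\varphi+Y^2\sin^2\varphi$. Under (i), $\varphi\to\varphi+\pi$ with $R,Y$ fixed. Under (ii), $(f,g,Y)\to(f,-g,-Y)$, so $\varphi\to-\varphi$, $R\to R$, $Y\to-Y$.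

## 4. Two ways of closing up, each with one parameter

We study the left end $t\to0$; right ends are handled by (ii). Let $X=E_3-F_3$. At $c(t)$ the vector $X^*$ lies in the $\mathfrak h$-fixed line $\mathbb R\xi$ of the orbit's tangent space, and $\eta(X)=\frac23\lambda$; so $|X^*|=\frac23\lambda$ and $\Lambda=\frac94|X^*|^2$.

### The $S^3$-end

**Step 1: parity of $\Lambda$.** Here $\mathfrak k$ is the graph of $\iota$ and $X\notin\mathfrak k$, so $\lambda\to b>0$. The slice is the 3-dimensional irreducible representation of $K\cong SU(2)$, on which $\mathfrak h=\langle E_3+\iota E_3\rangle$ fixes $\dot c(0)$. So $k_0=\exp\pi(E_1+\iota E_1)$ maps $\dot c(0)$ to $-\dot c(0)$, and $k_0c(t)=c(-t)$. As $\iota E_1$ is a unit vector orthogonal to $F_3$, $\mathrm{Ad}_{k_0}X=-X$. So the smooth function $|X^*|^2$ is even along $c$. Normalize $s=0$ at $t=0$; then $s$ is an odd smooth function of $t$, and $\Lambda=b^2+O(s^2)$ is smooth and even in $s$.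

**Step 2: initial values.** At $c(0)$, $(E_1+\iota E_1)^*=0$ with $\iota E_1\in\langle F_1,F_2\rangle$, so $E_1^*,E_2^*,F_1^*,F_2^*$ are linearly dependent there and $\omega^2(E_1,E_2,F_1,F_2)\to0$. For $t>0$ this quantity is $-\frac1{18}w_1$. So $w_1\to0$ and $u_2^2=\Lambda w_1\to0$. System (8) is linear (inhomogeneous) in $(u,w)$ with coefficients continuous at $s=0$, so $u,w$ extend $C^1$ to $s=0$. As $w_1>0=w_1(0)$, $\dot w_1(0)=4b^2u_1(0)\ge0$. If $u_1(0)>0$, then $u_2^2=\Lambda w_1\sim4b^4u_1(0)s$, which contradicts $u_2\in C^1$, $u_2(0)=0$. So $u_1(0)=0$, and $u_0(0)=0$ by (9).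

**Step 3: expansions.** From (8), $u_1=2b^2s+O(s^3)$ and $w_1=4b^4s^2+O(s^4)$. So $u_2^2=\Lambda w_1=4b^6s^2+\cdots$, and $\ddot u_2=-(12\Lambda-9)u_2$ gives $u_2=2b^3\big(s-\frac{12b^2-9}6s^3+O(s^5)\big)$. At $s=0$, (9) gives $w_0^2=w_2^2$, so $\dot u_0(0)=\pm2b^3$; by (i) take $+$. Then $\ddot u_0=-12\Lambda u_0$ gives $u_0=2b^3(s-2b^2s^3+O(s^5))$; in particular $u_0\not\equiv0$. Put $k=3-4b^2$. Then $u_2=2b^3s(1+\frac k2s^2+O(s^4))$, so
$$Y=\tfrac1s+ks+O(s^3),\qquad u_2^2=4b^6s^2(1+ks^2+O(s^4)),\qquad f=1-\tfrac32s^2+O(s^4).$$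
Integrate (10), using $u_2^2\dot f\to0$: $u_2^2g=-36b^6\big[\frac{s^3}3+(k-\frac32)\frac{s^5}5+O(s^7)\big]$. Dividing, and integrating once more,
$$g=-3s+\big(\tfrac{6k}5+\tfrac{27}{10}\big)s^3+O(s^5),\qquad f=1-\tfrac32s^2+\big(\tfrac{3k}{10}+\tfrac{27}{40}\big)s^4+O(s^6).$$
So $\tan\varphi=-\frac g{3f}=s+(\frac35-\frac{2k}5)s^3+O(s^5)$ and, taking $\varphi\to0$, $\varphi=s+(\frac4{15}-\frac{2k}5)s^3+O(s^5)$. Also $R=f^2+\frac{g^2}9=1-2s^2+(\frac95-\frac k5)s^4+O(s^6)$. Eliminating $s$,
$$Y=\frac1\varphi+\Big(\frac4{15}+\frac{3k}5\Big)\varphi+O(\varphi^3),\qquad R=1-2\varphi^2+\Big(\frac{43}{15}-\frac{9k}5\Big)\varphi^4+O(\varphi^6). \tag{15}$$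

### The $S^2$-end

**Step 1: $\Lambda$ near the end.** By (i) take $\mathfrak k=\langle E_3\rangle\oplus\mathfrak{su}(2)_F$. Then $K=SU(2)_F\cdot H$ with $SU(2)_F\cap H=1$, so $SU(2)_F$ acts simply transitively on the unit sphere of the slice $\mathbb R^4$. The element $\exp(2\pi F_3)$ is an involution without fixed vectors, so it acts as $-1$. Hence $F_3$ acts on the slice with eigenvalues $\pm\frac i2m$, $m$ odd. Since $\exp(yF_3)$ has no fixed vector for $0<y<4\pi$, only $m=\pm1$ occurs. So along $c$ the field $F_3^*$ is a Jacobi field $\mathcal J$ with $\mathcal J(0)=0$, $|\mathcal J'(0)|=\frac12$, $\mathcal J''(0)=0$, and $|\mathcal J|^2=\frac14t^2+O(t^4)$. Since $X\equiv-2F_3$ mod $\mathfrak h$, $|X^*|^2=t^2+O(t^4)$. Thus $\Lambda$ is a smooth function of $t$ with $\Lambda=\frac94t^2+O(t^4)$.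

**Step 2: limits.** The functions $u_0-u_1=6\omega(F_1,F_2)$, $u_2=6\omega(E_1,F_2)$ and $u_0+u_1=6\omega(E_1,E_2)$ are smooth in $t$ up to $t=0$. The first two tend to $0$, as $F_i^*=0$ at $c(0)$; so $w_1=-u_0^2+u_1^2+u_2^2\to0$. The normal subgroup $SU(2)_F$ acts trivially on the orbit $S^2=G/K$ and has no nonzero fixed vector in the slice, so $T_{c(0)}S^2$ is its fixed space and is $J$-invariant. It is spanned by $E_1^*,E_2^*$, so $\omega(E_1,E_2)\ne0$ at $c(0)$. Hence $u_0,u_1\to a\ne0$. Since $w_1>0$, $w_1\to0$ and $dw_1/dt=4\lambda u_1$, we have $a>0$; in particular $u_0\not\equiv0$. As $u_0$ is smooth in $t$, $v_0=-\frac13u_0'$ is bounded, and $w_0=\lambda v_0\to0$.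

**Step 3: expansions.** Since $\lambda=\frac32t(1+O(t^2))$, $s=\frac23\ln t+\mathrm{const}+O(t^2)\to-\infty$. Normalize $s$ so that $x:=e^{3s}=t^2(1+O(t^2))$. Then $\Lambda=\frac94x+O(x^2)$ and $\frac d{ds}=3x\frac d{dx}$. For $j=0,1$, $\dot w_j=4\Lambda u_j=O(x)$ and $w_j\to0$ give $w_j=O(x)$; then (8) gives $u_j=a+O(x)$; inserting this again, $3x\frac{dw_j}{dx}=9ax+O(x^2)$. So
$$u_0,u_1=a+O(x),\qquad w_0,w_1=3ax+O(x^2),\qquad u_2^2=\Lambda w_1=\tfrac{27}4ax^2(1+O(x)).$$
Next, $Y=\frac12(\dot\Lambda/\Lambda+\dot w_1/w_1)\to\frac12(3+3)=3$, using $\dot\Lambda=\lambda\Lambda'$, $\Lambda'=\frac92t+O(t^3)$. Let $\zeta=3-Y$. By Lemma 2, $\zeta>0$ and $\dot\zeta=N=12\Lambda-6\zeta+\zeta^2$, $\zeta\to0$. Where $\zeta\le1$, $\dot\zeta\le12\Lambda-5\zeta$, so $\zeta\le\int_{-\infty}^se^{-5(s-r)}12\Lambda\,dr=O(x)$. Then $\dot\zeta+6\zeta=27x+O(x^2)$ gives $\zeta=\int_{-\infty}^se^{-6(s-r)}(27e^{3r}+O(e^{6r}))\,dr=3x+O(x^2)$. As $\dot f/f=-3w_0/u_0-Y$,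
$$\tan\varphi=-\frac g{3f}=\frac13\Big(Y+\frac{3w_0}{u_0}\Big)=1+2x+O(x^2),$$
and $f>0$; so we choose $\varphi=\frac\pi4+\psi$ with $\psi=x+O(x^2)$. With $R=f^2/\cos^2\varphi$ and $f^2=u_0^2/u_2^2=\frac{4a}{27}x^{-2}(1+O(x))$,
$$Y=3-3\psi+O(\psi^2),\qquad R=\frac{8a}{27}\psi^{-2}(1+O(\psi)). \tag{16}$$

### The round sphere in these coordinates

Take the action of Section 1 on $S^6$ and $c(t)=(\cos t\cdot\mathbf k,\ \sin t)$, $0\le t\le\frac\pi2$. The stabilizer for $0<t<\frac\pi2$ is $\{p=q\in U(1)_{\mathbf k}\}$, so $\mathfrak h=\langle E_3+F_3\rangle$ with $E_i$ for $p$, $F_i$ for $q$. The vectors $E_3^*,F_3^*$ at $c(t)$ are $\mp\frac12\sin t\,\mathbf k$ in the second factor, so $|X^*|=\sin t$ and $\Lambda=\frac94(1-z^2)$, $z=\cos t$; in particular $b=\frac32$. With $\frac d{ds}=-\frac32(1-z^2)\frac d{dz}$, the equation $\ddot u_0=-12\Lambda u_0$ is the Legendre equation $((1-z^2)u_z)_z+12u=0$, whose solutions bounded at $z=1$ are multiples of $5z^3-3z$. Similarly $\ddot u_2=-(12\Lambda-9)u_2$ becomes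 $((1-z^2)u_z)_z+(12-\frac4{1-z^2})u=0$, with bounded solutions $C(z-z^3)$. Then $w_1=u_2^2/\Lambda=\frac49C^2z^2(1-z^2)$ and $u_1=\dot w_1/(4\Lambda)=\frac4{27}C^2(2z^3-z)$. The common limit $a$ of $u_0,u_1$ gives $C^2=\frac{27}4a$, and $\dot u_1=2\Lambda-3w_1$ gives $a=3$. So
$$u_0=\tfrac32(5z^3-3z),\quad u_1=6z^3-3z,\quad u_2=\tfrac92(z-z^3),\quad w_1=9z^2(1-z^2).$$
As a check, $-u_0^2+u_1^2+u_2^2=z^2(9-9z^2)=w_1$. Further, $f=\frac{5z^2-3}{3(1-z^2)}$, $g=-\frac{2z}{1-z^2}$, $Y=\frac32(3z-\frac1z)$. At $Y=0$, $z^2=\frac13$, $f=-\frac23$, $g=-\sqrt3$. At the $S^3$-end $z\to0$, $f\to-1$.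

### One parameter determines the solution

**Lemma 3.** Two solutions with an $S^3$-end (resp. $S^2$-end) and the same $b$ (resp. $a$), normalized as above, coincide near the end, hence on the common interval of existence.

*Proof.* It suffices to prove coincidence near the end; then uniqueness for (12) applies. A hat marks the second solution, $\delta$ is the first minus the second, and $C_0$ denotes constants independent of small $s_0$ (resp. $x_0$). The idea is that the singular system returns an estimate for $\delta\Lambda$ with a factor less than one. The identity that closes the loop comes from $\Lambda=u_2^2/w_1$: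
$$\delta\Lambda=\frac{\delta(u_2^2)}{w_1}-\frac{\hat\Lambda\,\delta w_1}{w_1}. \tag{17}$$

*$S^3$-end.* By the expansions these suprema over $(0,s_0]$ are finite:
$$\varepsilon=\sup\frac{|\delta\Lambda|}{s^2},\quad m=\sup\frac{|\delta u_1|}{s^3},\quad n=\sup\frac{|\delta w_1|}{s^4},\quad q=\sup\frac{|\delta u_2|}{s^5}.$$
From $(\delta u_1)^{\cdot}=2\delta\Lambda-3\delta w_1$: $m\le\frac23\varepsilon+\frac35ns_0^2$. From $(\delta w_1)^{\cdot}=4(u_1\delta\Lambda+\hat\Lambda\,\delta u_1)$: $n\le(2b^2\varepsilon+b^2m)(1+C_0s_0^2)$. Hence for small $s_0$, $n\le(\frac83b^2+C_0s_0)\varepsilon$. From $(\delta u_2)^{\cdot\cdot}=-(12\Lambda-9)\delta u_2-12\hat u_2\,\delta\Lambda$ with zero data at $s=0$: $q\le C_0s_0^2q+C_0\varepsilon$, so $q\le C_0\varepsilon$ and $|\delta(u_2^2)|\le C_0\varepsilon s^6$. By (17),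
$$|\delta\Lambda|\le C_0\varepsilon s^4+\frac{b^2\cdot\frac83b^2}{4b^4}(1+C_0s_0)\,\varepsilon s^2,$$
so $\varepsilon\le(\frac23+C_0s_0)\varepsilon$ and $\varepsilon=0$ for small $s_0$. Then $q=0$, and $u_0$ agrees by $\ddot u_0=-12\Lambda u_0$, $u_0(0)=0$, $\dot u_0(0)=2b^3$. So $(f,g,Y)$ agree.

*$S^2$-end.* Over $(0,x_0]$ the suprema $\varepsilon=\sup|\delta\Lambda|/x^2$ and $n=\sup|\delta w_1|/x^2$ are finite. From $3x\frac d{dx}\delta u_1=2\delta\Lambda-3\delta w_1$ and $\delta u_1\to0$: $|\delta u_1|\le(\frac13\varepsilon+\frac12n)x^2$. From $3x\frac d{dx}\delta w_1=4(u_1\delta\Lambda+\hat\Lambda\,\delta u_1)$: $|\delta w_1|\le\frac23a\varepsilon x^2(1+C_0x_0)+C_0x_0(\varepsilon+n)x^2$. So $n\le(\frac23a+C_0x_0)\varepsilon$.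

Let $u_2=e^{3s}v$. Then $\ddot u_2=-(12\Lambda-9)u_2$ becomes $(e^{6s}\dot v)^{\cdot}=-12\Lambda ve^{6s}$, and $v=\sqrt{27a/4}+O(x)$, $\dot v=(Y-3)v=O(x)$. Let $q=\sup|\delta v|/x<\infty$. Then $|(e^{6s}\delta\dot v)^{\cdot}|=12e^{6s}|v\,\delta\Lambda+\hat\Lambda\,\delta v|\le C_0e^{6s}(\varepsilon+q)x^2$, so $|\delta\dot v|\le C_0(\varepsilon+q)x^2$; since $\delta v\to0$, $|\delta v|\le C_0(\varepsilon+q)x^2$. Hence $q\le C_0x_0(\varepsilon+q)$, so $q\le C_0x_0\varepsilon$ and $|\delta v|\le C_0\varepsilon x^2$. So $\delta(u_2^2)=x^2\delta(v^2)=O(\varepsilon x^4)$, the first term of (17) is $O(\varepsilon x^3)$, and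
$$|\delta\Lambda|\le\frac{\frac94x\cdot\frac23a\,\varepsilon x^2}{3ax}(1+C_0x_0)+C_0\varepsilon x^3\le\big(\tfrac12+C_0x_0\big)\varepsilon x^2 .$$
So $\varepsilon=0$ for small $x_0$, hence $\delta v=0$. Finally $x\frac d{dx}\delta u_0=-\delta w_0$ and $x\frac d{dx}\delta w_0=\frac43\Lambda\,\delta u_0$, with $\delta u_0,\delta w_0\to0$ and $\delta w_0=O(x)$. With $p=\sup|\delta w_0|/x$: $|\delta u_0|\le px$, then $|\delta w_0|\le C_0px^2$, so $p\le C_0x_0p$ and $p=0$ for small $x_0$. $\square$

## 5. The phase as independent variable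

Each end gives a one-parameter family. A closed manifold is obtained by matching a left solution with a reversed right one where $Y=0$: two unknown parameters and two conditions, on $R$ and $\varphi$. So one expects isolated solutions, but such a count gives no bound on their number. For a bound we need to know how the data at $Y=0$ depend on the parameter.

The natural try is to compare two solutions of the same family at equal $s$, and to show that an initial order between them persists. This stops at the first two equations of (12). For the order to persist, the off-diagonal entries of the linearized system must have the right signs; but in $\dot f=g$, $\dot g=-2Yg-9f$ they are $1$ and $-9$, of opposite signs, and no choice of the directions of the inequalities for $f$ and $g$ repairs this. The obstruction is rotation: with $Y$ frozen at $0$, a difference $(\delta f,\delta g)=(\cos3s,-3\sin3s)$ has lost the sign of $\delta f$ after $s=\frac\pi6$. The way out is to use the rotating quantity, the phase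 $\varphi$, as the clock. The remaining pair $(Y,\ln R)$ then has off-diagonal entries of one sign.

Throughout this section and the next we consider a solution with a left $S^3$- or $S^2$-end, normalized as in Section 4, on the part where $Y\ge0$. By Lemma 2, $Y$ decreases strictly, from $+\infty$ resp. from $3$.

**Lemma 4.** $h:=3-Y\sin2\varphi>0$ while $Y\ge0$. So $\varphi$ is strictly increasing there.

*Proof.* At an $S^3$-end $h\to3-2=1$ by (15). At an $S^2$-end, by (16), $h=3-(3-3\psi+O(\psi^2))\cos2\psi=3\psi+O(\psi^2)>0$. Now $\dot h=N\sin2\varphi-2Yh\cos2\varphi$. At a first zero of $h$, $\dot h=N\sin2\varphi$, and $Y\sin2\varphi=3$ with $Y\ge0$ gives $\sin2\varphi>0$. So $\dot h>0$ at a first zero, a contradiction. $\square$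

If $Y$ reaches $0$, let $(\Phi,R_*)$ be the values of $(\varphi,R)$ there.

**Proposition 5.** For two solutions with $S^3$-ends $b_1<b_2$ (or $S^2$-ends $a_1<a_2$) that reach $Y=0$: $\Phi_1>\Phi_2$ and $R_{*1}<R_{*2}$.

*Proof.* **Step 1: order is preserved.** Let $\ell=\ln R$. By (13),
$$\frac{dY}{d\varphi}=F_1:=-\frac N{3-Y\sin2\varphi},\qquad\frac{d\ell}{d\varphi}=F_2:=-\frac{4Y\sin^2\varphi}{3-Y\sin2\varphi}, \tag{18}$$
and by (14)
$$\frac{\partial F_1}{\partial\ell}=-\frac{12R(3\cos\varphi-Y\sin\varphi)^2}{9(1-R\cos2\varphi)^2(3-Y\sin2\varphi)}\le0,\qquad\frac{\partial F_2}{\partial Y}=-\frac{12\sin^2\varphi}{(3-Y\sin2\varphi)^2}\le0,\qquad\frac{\partial F_2}{\partial\ell}=0.$$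
For fixed $\varphi$ the region $\{Y\sin2\varphi<3,\ e^\ell\cos2\varphi<1\}$ is convex in $(Y,\ell)$, since each condition is a half-plane or empty of content, and it contains both solutions. So the differences $\delta Y=Y_1-Y_2$, $\delta\ell=\ell_1-\ell_2$ at equal $\varphi$ satisfy
$$\delta Y'=A\,\delta Y+\mathcal B\,\delta\ell,\qquad\delta\ell'=\mathcal D\,\delta Y,\qquad\mathcal B\le0,\quad\mathcal D\le0, \tag{19}$$
where $A,\mathcal B,\mathcal D$ are averages of $\partial_YF_1,\partial_\ell F_1,\partial_YF_2$ over the segment joining the two solutions, continuous in $\varphi$. If $\delta Y>0$ and $\delta\ell<0$ at some $\varphi$, this persists: while both hold, $\delta\ell$ is nonincreasing, and $\delta Y'\ge A\,\delta Y$ keeps $\delta Y$ positive.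

**Step 2: the order holds at an $S^3$-start.** By (15) and $k=3-4b^2$, for small $\varphi$, $\delta Y=\frac{12}5(b_2^2-b_1^2)\varphi+O(\varphi^3)>0$ and $\delta\ell=-\frac{36}5(b_2^2-b_1^2)\varphi^4+O(\varphi^6)<0$.

**Step 3: the order holds at an $S^2$-start.** By (16), $\delta\ell\to\ln(a_1/a_2)<0$, but $\delta Y\to0$ and its sign is not visible in (16); we get it from the differential equation. On the segment between the solutions, $Y=3-3\psi+O(\psi^2)$ and $R\psi^2$ lies between positive constants. With $\varphi=\frac\pi4+\psi$ and $\cos2\varphi=-\sin2\psi$ we find there: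
$$3-Y\sin2\varphi=3\psi+O(\psi^2),\qquad1-R\cos2\varphi=2R\psi(1+O(\psi)),$$
$$Y\cos\varphi-3\sin\varphi=\tfrac1{\sqrt2}[(Y-3)\cos\psi-(Y+3)\sin\psi]=-\tfrac9{\sqrt2}\psi+O(\psi^2),$$
$$3\cos\varphi-Y\sin\varphi=\tfrac1{\sqrt2}[(3-Y)\cos\psi-(3+Y)\sin\psi]=-\tfrac3{\sqrt2}\psi+O(\psi^2)\neq0 .$$
In (14) the term $9-Y^2=O(\psi)$ contributes $O(1/R)=O(\psi^2)$ to $\Lambda$, so $\Lambda=\frac94\psi+O(\psi^2)$ and $N=12\Lambda-9+Y^2=9\psi+O(\psi^2)$. Further,
$$\partial_Y\Lambda=\frac{-2Y+2R(Y\cos\varphi-3\sin\varphi)\cos\varphi}{9(1-R\cos2\varphi)}=-\frac12+O(\psi),\qquad\partial_YN=2Y+12\,\partial_Y\Lambda=O(\psi),$$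
$$\partial_YF_1=-\frac{\partial_YN}{3-Y\sin2\varphi}-\frac{N\sin2\varphi}{(3-Y\sin2\varphi)^2}=-\frac1\psi+O(1).$$
Hence for small $\psi$: $A<0$, $\mathcal B<0$, $\delta\ell<0$, so $\delta Y'>A\,\delta Y$. If $\delta Y(\psi_*)<0$ then, as $\delta Y'>0$ wherever $\delta Y<0$, $\delta Y\le\delta Y(\psi_*)<0$ on $(0,\psi_*)$, contradicting $\delta Y\to0$. So $\delta Y\ge0$. A zero of $\delta Y$ would have $\delta Y'>0$, hence $\delta Y<0$ just before; so $\delta Y>0$.

**Step 4: reading off the end values.** So $Y_1>Y_2$ and $\ell_1<\ell_2$ on the common $\varphi$-interval. If $\Phi_1\le\Phi_2$, then $0=Y_1(\Phi_1)>Y_2(\Phi_1)\ge0$, absurd; so $\Phi_1>\Phi_2$. As $F_2\le0$, $\ell_1$ is nonincreasing, and $\ell_1(\Phi_1)\le\ell_1(\Phi_2)<\ell_2(\Phi_2)$. $\square$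

## 6. Bounds on the phase

Monotonicity will give at most one solution for each admissible value of the total phase. To count these values we bound $\Phi$.

**Proposition 6.** For solutions reaching $Y=0$: $0<\Phi<\frac{3\pi}2$ for $S^3$-ends, and $\frac\pi2<\Phi<\frac{3\pi}2$ for $S^2$-ends.

*Proof.* **Step 1: a differential inequality for the phase.** Let $0\le Y<3$. As $1-R\cos2\varphi>0$, also $1-R'\cos2\varphi>0$ for all $R'\in[0,R]$. So by (14) $\Lambda\ge\Lambda|_{R'=0}=\frac{9-Y^2}9$ and $N\ge\frac{9-Y^2}3$. With $z=Y/3$,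
$$-\frac{d\varphi}{dz}=\frac{3(3-Y\sin2\varphi)}N\le\frac{3(1-z\sin2\varphi)}{1-z^2}. \tag{20}$$

**Step 2: an explicit solution of the equality case.** Equality in (20) is the phase equation along $R=0$, where $\dot z=-(1-z^2)$ and $(f,g)$ solves a linear equation. Trying polynomials in $z$ times a common factor, one finds $f=\rho(5z^3-3z)$, $-\frac13g=\rho(3z^2-1)$ with $\dot\rho=-3z\rho$; both linear equations reduce to the identities $-3z(5z^3-3z)-(1-z^2)(15z^2-3)=-3(3z^2-1)$ and $-3z(3z^2-1)-6z(1-z^2)=-6z(3z^2-1)+3(5z^3-3z)$. So let $\varphi^*(z)$ be the argument of the vector $(\mathsf X,\mathsf Z)=(5z^3-3z,\,3z^2-1)$, continuous on $[0,1]$ with $\varphi^*(1)=\frac\pi4$. The vector never vanishes: $\mathsf X=0$ only for $z=0$ and $z^2=\frac35$, where $\mathsf Z=-1$ and $\frac45$. Directly,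
$$\mathsf X\mathsf Z'-\mathsf Z\mathsf X'=-3(5z^4-2z^2+1),\qquad\mathsf X^2+\mathsf Z^2-2z\mathsf X\mathsf Z=(1-z^2)(5z^4-2z^2+1),$$
so $\varphi^*$ satisfies (20) with equality, and it increases as $z$ decreases, since $5z^4-2z^2+1>0$. For $z^2\in(\frac35,1]$ we have $\mathsf X>0$; at $z^2=\frac35$ the direction is $(0,+)$, so $\varphi^*=\frac\pi2$. For $0<z^2<\frac35$, $\mathsf X<0$, with direction $(-,0)$ at $z^2=\frac13$; at $z=0$ the direction is $(0,-)$. So $\varphi^*(0)=\frac{3\pi}2$.

**Step 3: comparison.** Let $D=\varphi^*-\varphi$ and suppose $D>0$ at some $z_0<1$. As long as $D>0$, $-dD/dz\ge-qD$ with $q$ a Lipschitz constant in $\varphi$ of the right side of (20) on $[0,z_0]$. So $D>0$ down to $z=0$, that is, $\Phi<\frac{3\pi}2$. The hypothesis holds for $z_0$ close to 1. For an $S^3$-end: while $Y\ge3$, Lemma 4 gives $\sin2\varphi<3/Y\le1$, so $\varphi$, which starts at $0$, stays below $\frac\pi4$; thus $\varphi<\frac\pi4=\varphi^*(1)$ at $Y=3$. For an $S^2$-end: $\varphi=\frac\pi4+(1-z)+O((1-z)^2)$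 by (16), while $\frac{d\varphi^*}{dz}(1)=-\frac{12}8=-\frac32$.

**Step 4: lower bounds.** For an $S^3$-end $\varphi$ increases from $0$. For an $S^2$-end suppose $\Phi\le\frac\pi2$. Then $\cos\varphi>0$ before $Y=0$, so $u_0>0$ before and $u_0\ge0$ at $Y=0$. Since $\dot w_0=4\Lambda u_0$ and $w_0\to0$ at the start, $w_0>0$. Let $n=u_0w_1-u_1w_0$. By (8), $\dot n=-2\Lambda w_0<0$, and $n\to0$ at the start, so $n<0$ at $Y=0$. But at $Y=0$, $w_2=0$, so by (9) $u_1=u_0w_0/w_1$ and $n=\frac{u_0}{w_1}(w_1^2-w_0^2)=\frac{u_0u_2^2}{w_1}\ge0$, a contradiction. $\square$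

## 7. Matching two ends

**Lemma 7.** In the case $\dim G=6$, $M$ is determined up to isomorphism by its type (the pair of singular orbits, with chosen left one) and the parameter ($a$ or $b$) of the left end.

*Proof.* Normalize as in Sections 3 and 4. By Lemma 3 the functions $(f,g,Y)$ of two such manifolds agree on the common $s$-interval. Suppose the interval of the first ends at $S$ and that of the second extends beyond $S$. Then $S<\infty$, so the right end of the first is an $S^3$-end (at $S^2$-ends $|s|\to\infty$) and its $Y\to-\infty$ as $s\to S$, by (15) and (ii); but $Y$ of the second is finite at $S$, a contradiction. So the intervals agree, and then $t=\int\lambda\,ds$, $T$ and all forms on $(0,T)\times SU(2)^2/\Delta U(1)$ agree. This isomorphism of regular parts preserves distances: the complements have codimension at least 3, so distances are computed by paths in the regular parts. It extends to the metric completions, is smooth there by Myers–Steenrod, and preserves the forms by continuity.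 $\square$

**The matching conditions.** Let $M$ be of one of the three types. $Y$ decreases strictly from $+\infty$ or $3$ to $-\infty$ or $-3$, so it vanishes exactly once. The left half gives $(\Phi_L,R_L)$. The time-reversed right half, described via (ii) and then if necessary (i), is a normalized left-end solution and gives $(\Phi_R,R_R)$. By the effect of (ii) ($\varphi\to-\varphi$) and (i) ($\varphi\to\varphi+\pi$),
$$R_L=R_R,\qquad\Phi_L+\Phi_R\in\pi\mathbb Z. \tag{21}$$

**Proposition 8.** Up to isomorphism there is exactly one structure of type $(S^2,S^2)$, the homogeneous $\mathbb{CP}^3$; there are at most two of type $(S^2,S^3)$, one of them the homogeneous $S^6$; there are at most two of type $(S^3,S^3)$, one of them the homogeneous $S^3\times S^3$.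

*Proof.* **Type $(S^2,S^2)$.** By Proposition 5, $R_L=R_R$ forces equal parameters, so $\Phi_L=\Phi_R=\Phi$ with $2\Phi\in\pi\mathbb Z$ and $\Phi\in(\frac\pi2,\frac{3\pi}2)$. So $\Phi=\pi$, attained for at most one $a$ by Proposition 5, and Lemma 7 gives at most one structure. On $\mathbb{CP}^3=S^7/U(1)$, $S^7\subset\mathbb H^2$, the group $Sp(1)\times Sp(1)\subset Sp(2)$ has orbits $|q_1|=\mathrm{const}$, so it acts with cohomogeneity one, and the singular orbits are two $\mathbb{CP}^1$'s. So the homogeneous $\mathbb{CP}^3$ is this structure.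

**Type $(S^3,S^3)$.** Likewise $b_L=b_R$, and $2\Phi\in\pi\mathbb Z$ with $\Phi\in(0,\frac{3\pi}2)$, so $\Phi\in\{\frac\pi2,\pi\}$, each attained for at most one $b$: at most two structures. Identify $SU(2)^3/\Delta SU(2)$ with $SU(2)^2$ by $(g_1g_3^{-1},g_2g_3^{-1})$. The subgroup $\{(x,x,y)\}$ acts by $(p,q)\mapsto(xpy^{-1},xqy^{-1})$; its orbits are parametrized by the conjugacy class of $pq^{-1}$, so it acts with cohomogeneity one, and $\chi=0$ forces this type.

**Type $(S^2,S^3)$.** Let $(\Phi_A,R)$ and $(\Phi_B,R)$ be the data of the $S^2$- and $S^3$-halves. By Proposition 6, $\Phi_A+\Phi_B\in(\frac\pi2,3\pi)$, so the sum is $\pi$ or $2\pi$. For each value there is at most one structure. Indeed, take two solutions with data $R$, $R'$. If $R<R'$, Proposition 5 gives $a<a'$ and $b<b'$, hence $\Phi_A'<\Phi_A$ and $\Phi_B'<\Phi_B$, so the sums differ. If $R=R'$, the parameters agree and Lemma 7 applies. The homogeneous $S^6$ with the action of Section 1 is of this type. $\square$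

The formulas of Section 4 show which value belongs to the round sphere. At $Y=0$ we found $(f,g)=(-\frac23,-\sqrt3)$, so $\cos\varphi<0<\sin\varphi$ and $\Phi_A=\pi-\arctan\frac{\sqrt3}2$. For the other half, (ii) gives $(f,-g)$; since $f\to-1$ at the $S^3$-end we also apply (i), so the data are $(-f,g)=(\frac23,-\sqrt3)$ and $\Phi_B=\arctan\frac{\sqrt3}2$. The sum is $\pi$.

## 8. Groups of dimension five

**Proposition 9.** If $\dim G=5$, then $M$ is isomorphic to the homogeneous $S^3\times S^3$.

Here $H$ is finite. If $\mathfrak g=\mathbb R^5$ all invariant forms are closed, and (3) gives $\omega_1^2=0$, absurd. So $\mathfrak g=\mathfrak t^2\oplus\mathfrak{su}(2)$. Let $b_1,b_2$ be a basis of $(\mathfrak t^2)^*$, with dual basis $V_1,V_2$. Identify $\mathfrak{su}(2)^*\cong\mathfrak{su}(2)\cong\mathbb R^3$ so that $d\alpha={*\alpha}$ on $\mathfrak{su}(2)^*$ (now $de_1=e_{23}$ etc.); $\alpha\wedge\beta={*(\alpha\times\beta)}$.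

**Step 1: the shape of the forms.** On invariant forms, exact 3-forms lie in $\Lambda^2\mathfrak{su}(2)^*\wedge(\mathfrak t^2)^*$, and exact 4-forms are $\tau b_{12}$ with $\tau\in\Lambda^2\mathfrak{su}(2)^*$. By (3), $\omega_1^2=\tau b_{12}$; its kernel is $\mathbb R\xi$, so $\xi\in\mathfrak{su}(2)$. As $\eta\omega_2$ is exact, $\omega_2=\xi\lrcorner(\eta\omega_2)=\sum c_ab_a$ with $c_a\in\mathfrak{su}(2)^*$, $c_a(\xi)=0$; as $\omega_2^2\neq0$, $c_1,c_2$ are independent. If $\eta$ has $(\mathfrak t^2)^*$-part $x_1b_1+x_2b_2$, the part of $\eta\omega_2$ in $\mathfrak{su}(2)^*\wedge\Lambda^2(\mathfrak t^2)^*$ is $(x_2c_1-x_1c_2)b_{12}=0$; so $\eta\in\mathfrak{su}(2)^*$. Write $\omega_1=\sum m_ab_a+p\,b_{12}+\tau_1$ with $m_a(\xi)=0$, $\xi\lrcorner\tau_1=0$. Then $d\omega_1=3\eta\omega_2$ says $m_a=3\eta\times c_a$. From $0=m_a(\xi)=3\eta\cdot(c_a\times\xi)$, and since the $c_a$ span $\xi^\perp$, $\eta\parallel\xi$. So $\eta=h\epsilon$ with $\epsilon$ a unit covector, $h>0$, $\xi=\epsilon/h$. Let $\Pi=\epsilon^\perp$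 and $jv=\epsilon\times v$ on $\Pi$. Then $m_a=3h\,jc_a$, so $m_1,m_2$ is a basis of $\Pi$; $\tau_1=q_1{*\epsilon}$, and $\omega_3=\sum n_ab_a+p_3b_{12}+q_3{*\epsilon}$ with $n_a\in\Pi$.

**Step 2: diagonal form.** (4) gives $m_a'=-3n_a\in\Pi$, so $m_a\cdot\epsilon'=-m_a'\cdot\epsilon=0$; as also $\epsilon\cdot\epsilon'=0$, $\epsilon$ is constant. Since $d\omega_2=\sum{*c_a}b_a$ and ${*c_a}=-\frac1{3h}\epsilon m_a$, the rest of (4) is
$$p'=-3p_3,\quad q_1'=-h-3q_3,\quad(hn_a)'=\Big(4h-\frac1{3h}\Big)m_a,\quad(hp_3)'=4hp,\quad(hq_3)'=4hq_1. \tag{22}$$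
$\omega_2\omega_3=0$ says $c_2\wedge n_1=c_1\wedge n_2$. Since $c_a=-\frac1{3h}jm_a$ and $jv\wedge w=-(v\cdot w)\,{*\epsilon}$, this is $n_1\cdot m_2=n_2\cdot m_1$. So $S$, defined on $\Pi$ by $n_a=Sm_a$, is symmetric, and (22) gives $S'=3S^2-\frac{h'}hS+(4-\frac1{3h^2})I$. By uniqueness for this equation, $S$ stays diagonal in a fixed orthonormal eigenbasis $e_1,e_2$ of $\Pi$, which we orient by $je_1=e_2$; then ${*\epsilon}=e_{12}$. By $m_a'=-3Sm_a$ the $e_i$-components of $m_1$ and $m_2$ are multiplied by a common positive factor, so a constant basis change in $(\mathfrak t^2)^*$ gives $m_a=y_ae_a$ with $y_a>0$ for all $t$. Then $n_a=z_ae_a$ and $\omega_2=\frac1{3h}(-y_1e_2b_1+y_2e_1b_2)$.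

**Step 3: scalar equations.** With $ds=dt/h$, $L=h^2$, $\mathcal G=y_1y_2$, $P=hp_3$, $Q=hq_3$, $Z_a=hz_a$:
$$\dot y_a=-3Z_a,\quad\ddot y_a=-(12L-1)y_a,\quad\dot p=-3P,\quad\ddot p=-12Lp,\quad P=\frac{4\mathcal G}{9L}>0, \tag{23}$$
$$pq_1=\mathcal G\Big(1-\frac1{9L}\Big),\qquad PQ=Z_1Z_2-\frac{\mathcal G}9,\qquad pQ+Pq_1=y_1Z_2+y_2Z_1. \tag{24}$$
Indeed $d(\eta\omega_3)$, $\omega_2^2$, $\omega_1^2$, $\omega_3^2$, $\omega_1\omega_3$ are $e_{12}b_{12}$ times $P$, $-\frac{2\mathcal G}{9L}$, $2(pq_1-\mathcal G)$, $2(p_3q_3-z_1z_2)$, $pq_3+p_3q_1-y_1z_2-y_2z_1$; now use $d(\eta\omega_3)=-2\omega_2^2$, $\omega_1^2=\omega_2^2=\omega_3^2$ and $\omega_1\omega_3=0$.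

**Step 4: a pair of functions with a sign structure.** Let $a_i=\dot y_i/y_i$, $\alpha=a_1+a_2$, $\beta=a_1a_2-1$, $W=-p/\dot p$ (smooth, as $\dot p<0$), $\kappa=\frac1{9L}$. Here $PQ=\frac{\mathcal G}9\beta$, $y_1Z_2+y_2Z_1=-\frac{\mathcal G}3\alpha$, $P=-\frac13\dot p$. Multiplying the last equation of (24) by $pP$ gives $p^2\frac{\mathcal G}9\beta+\frac{\dot p^2}9\mathcal G(1-\kappa)=\frac{\mathcal G}9p\dot p\,\alpha$, that is
$$\kappa=1+\alpha W+\beta W^2. \tag{25}$$
From (23), $\dot W=-1-12LW^2$, $\dot\alpha=4-24L-\alpha^2+2\beta$, $\dot\beta=-\alpha(\beta+12L)$; and $L\dot p=-\frac43\mathcal G$ gives $\dot L/L=\alpha-12LW$. Put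
$$\Gamma=\alpha+\beta W,\qquad C=\beta+12L,\qquad\text{so}\quad\kappa-1=W\Gamma .$$
Then $\dot\Gamma=4-24L+\beta-(\alpha+12LW)\Gamma$. As $12L\kappa=\frac43$, $4-24L+\beta=C+3(\frac43-12L)=C+36LW\Gamma$. Also $\dot C=-\alpha C+12L(\alpha-12LW)$ and $\alpha-12LW=\Gamma-WC$. Hence
$$\dot\Gamma=C+(24LW-\alpha)\Gamma,\qquad\dot C=12L\,\Gamma-(\alpha+12LW)C, \tag{26}$$
with positive off-diagonal coefficients $1$ and $12L$.

**Step 5: the ends.** $V_a$ is central, so $p=\omega(V_1^*,V_2^*)$ is a smooth $G$-invariant function on $M$. Since $K_\pm$ is transitive on the slice sphere, it is even along $c$ at both ends, so $p'\to0$ there. The element $E_3\in\mathfrak{su}(2)$ dual to $\epsilon$ satisfies $E_3=h\xi$, so $h=|E_3^*|$ is bounded and $hp_3=-\frac13hp'\to0$. By (22), $4\int_0^Thp\,dt=[hp_3]=0$; as $p$ is strictly decreasing, $p(0)>0>p(T)$. Thus $V_1^*,V_2^*$ are independent at $c(0)$ and $c(T)$, and $\mathfrak k_\pm\cap\mathfrak t^2=0$. So $\mathfrak k_\pm$ injects into $\mathfrak{su}(2)$; its dimension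 is 1 or 3, and if it is 3 then $\mathfrak k_\pm=\mathfrak{su}(2)$, since its projection to the abelian $\mathfrak t^2$ vanishes.

Suppose some $0\ne\mathsf b\in(\mathfrak t^2)^*$ killed the projections of both $\mathfrak k_\pm$ to $\mathfrak t^2$. Then $\mathsf b$ would define a smooth closed 1-form on $M$: on a tube $G\times_KD$ it is pulled back from $G/K$. It would be constant and nonzero on $V^*$ for some $V\in\mathfrak t^2$. On the compact simply connected $M$ it would be exact, hence vanish somewhere, a contradiction. So the projections of $\mathfrak k_+$ and $\mathfrak k_-$ span $\mathfrak t^2$. Each is at most 1-dimensional, so $\dim\mathfrak k_\pm=1$, with independent nonzero projections spanned by $\theta_\pm$. In particular $E_3\notin\mathfrak k_\pm$, so $L=|E_3^*|^2$ is smooth in $t$ up to the ends with positive limits, the $s$-interval is finite, say $[0,\mathsf S]$, and the $y_a$ extend $C^2$. From $P=hp_3\to0$ we get $y_1y_2\to0$ at both ends.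

**Step 6: which $y_a$ vanishes.** At $c(0)$, $JE_3^*$ is a multiple of $\dot c(0)$, normal to the 4-dimensional tangent space $\mathcal T$ of the orbit, and $0\neq E_3^*\in\mathcal T$. For $A,B\in\mathfrak g$, $\mathrm{Re}\,\Omega(E_3,A,B)=h\omega_2(A,B)$ with $h\omega_2=\frac13(-y_1e_2b_1+y_2e_1b_2)$. If $y_1(0)=y_2(0)=0$, the 2-form $E_3^*\lrcorner\mathrm{Re}\,\Omega$, nondegenerate on the 4-space $\{E_3^*,JE_3^*\}^\perp$, would vanish on the 3-dimensional intersection of that space with $\mathcal T$, which is impossible. So exactly one vanishes. Replacing $(e_1,e_2,b_1,b_2)$ by $(e_2,-e_1,b_2,-b_1)$ if necessary, which preserves $e_{12}$ and $b_{12}$, we get $y_1(0)=0<y_2(0)$. For $X=\theta+\zeta\in\mathfrak k_-$ ($\theta\in\mathfrak t^2$, $\zeta\in\mathfrak{su}(2)$), $X^*=0$ at $c(0)$, so $X\lrcorner(e_1b_2)=0$ and $b_2(\theta)=0$; thus $\theta_-\in\mathbb RV_1$. The same argument at the other end, where again exactly one $y_a$ vanishes, and the independence of $\theta_\pm$ give $y_2(\mathsf S)=0<y_1(\mathsf S)$.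

**Step 7: asymptotics at $s=0$.** We have $L=L_0+O(s)$, $a_1=\frac1s+O(s)$ (as $\dot y_1(0)>0$ and $\ddot y_1=O(s)$), and $\dot p=-12L_0p(0)s(1+O(s))$, so $W=\frac1{12L_0s}+O(1)$. In (25), $\kappa$ is bounded, $\alpha W=O(s^{-2})$, and $\beta W^2=\frac{a_2(0)}{144L_0^2s^3}+O(s^{-2})$; so $a_2(0)=0$ and $a_2=O(s)$. Hence $\alpha=\frac1s+O(s)$, $\beta$ and $C$ are bounded, and
$$24LW-\alpha=\tfrac1s+O(1),\quad\alpha+12LW=\tfrac2s+O(1),\quad\Gamma=\frac{\kappa-1}W=12L_0(\kappa_0-1)s+O(s^2),\quad\kappa_0=\tfrac1{9L_0}.$$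
With an integrating factor $I=s^2(1+O(s))>0$ of the second equation of (26), $IC=\int_0^s12L\Gamma I\,dr$.

*Claim: near $s=0$ either $\Gamma,C$ have the same strict sign, or $\Gamma\equiv C\equiv0$ on $(0,\mathsf S)$.* If $\kappa_0\ne1$, $\Gamma$ has a strict sign near $0$, and $C$ has the same by the integral. If $\kappa_0=1$, then $\Gamma=O(s^2)$. With $m(s)=\sup_{(0,s]}|\Gamma/r|$, the integral gives $|C|\le C_0m\,s^2$, and $(\Gamma/s)^{\cdot}=C/s+O(1)\Gamma/s$ with $\Gamma/s\to0$ gives $m(s)\le C_0s\,m(s)$. So $m=0$ near $0$, hence $C=0$ there, and (26) is linear homogeneous.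

**Step 8: the two ends contradict each other unless $\Gamma\equiv C\equiv0$.** Suppose $\Gamma,C$ have the same strict sign near $0$. They keep it on $(0,\mathsf S)$: say both are positive at some point; while they are, $\dot\Gamma\ge(24LW-\alpha)\Gamma$ and $\dot C\ge-(\alpha+12LW)C$. The reversed functions $y_2,y_1,-p,L$, evaluated at $\mathsf S-s$ in the roles of $y_1,y_2,p,L$, satisfy all relations and boundary conditions used for the Claim. For them $\alpha\to-\alpha$, $W\to-W$, with $\beta,L$ unchanged, so $(\Gamma,C)\to(-\Gamma,C)$. So near $\mathsf S$ either $-\Gamma,C$ have the same strict sign or both vanish, a contradiction. Hence $\Gamma\equiv C\equiv0$.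

**Step 9: local uniqueness.** Now $\kappa\equiv1$, $L\equiv\frac19$, $\ddot y_a=-\frac13y_a$. By $y_1(0)=0$, $\dot y_2(0)=0$ and rescaling of $b_1,b_2$, $y_1=\sin\frac s{\sqrt3}$, $y_2=\cos\frac s{\sqrt3}$. Then $\dot p=-12\mathcal G$ and $\ddot p=-\frac43p$ determine $p$; $q_1=0$ by (24) and continuity; $q_3=-\frac h3$ from $q_1'=0$; and $p_3,z_a,\omega_2$ are determined. Using $\mathrm{Aut}(\mathfrak{su}(2))=SO(3)$ to fix $(e_1,e_2,\epsilon)$, the structure is locally unique.

**Step 10: globalization.** The homogeneous $S^3\times S^3=SU(2)^3/\Delta SU(2)$ is an example, with $T^2\times SU(2)\subset SU(2)^3$: in the notation of Section 7 the third factor acts freely with quotient $S^3$ (via $r=pq^{-1}$), on which $T^2$ acts by $r\mapsto e^{i\theta}re^{-i\theta'}$, with cohomogeneity one. So $M$ is isomorphic to it on some connected open set. Both are Einstein, hence real analytic, and complete and simply connected, so the local isometry extends to a global isometry. The $G_2$-forms on the cones are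 parallel and agree on an open set, hence everywhere, and $(\omega,\Omega)$ is recovered from the metric and $\Psi$ as in Section 1. So the isometry is an isomorphism. $\square$

## 9. Proof of Theorems A and B

By Section 2, Proposition 8 and Proposition 9, a complete simply connected cohomogeneity one NK manifold that is not one of the homogeneous $S^6$, $S^3\times S^3$, $\mathbb{CP}^3$ has $\dim G=6$ and is one of at most two structures: the second one of type $(S^2,S^3)$ or the second one of type $(S^3,S^3)$.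

By the existence theorem, $S^6$ and $S^3\times S^3$ each carry a complete inhomogeneous cohomogeneity one NK structure. Being inhomogeneous, these admit only acting groups with $\dim G=6$, by Proposition 1 with Section 2 and by Proposition 9. The homogeneous $\mathbb{CP}^3$ is the only structure of type $(S^2,S^2)$. Since $\chi(S^6)=2$ and $\chi(S^3\times S^3)=0$, the two inhomogeneous structures are of type $(S^2,S^3)$ and $(S^3,S^3)$ respectively. They are not isomorphic to the homogeneous structures of the same type, so they are exactly the two remaining structures. This gives the counts in Theorem B: two of type $(S^2,S^3)$, both on $S^6$, and two of type $(S^3,S^3)$, both on $S^3\times S^3$. It also gives Theorem A, where the five manifolds are pairwise non-isomorphic because they differ in topology or in homogeneity.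

Hence every complete, simply connected, inhomogeneous, cohomogeneity one NK 6-manifold is isomorphic to one of these two, in particular diffeomorphic to $S^6$ or to $S^3\times S^3$. Each of $S^6$ and $S^3\times S^3$ carries exactly one such structure up to isomorphism, hence exactly one up to isometry. The conjecture, in the precise form of Section 2, is true. $\blacksquare$
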